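# Treespan is W[1]-hard: full cuts, drifting strands and monotone counters

## 1. Treespan compared with bandwidth plus one

Treespan is a layout parameter of graphs that generalizes bandwidth. Bandwidth, parameterized by its own value, is $W[t]$-hard for every $t\ge 1$ (Bodlaender, Fellows and Hallett). So the answer one would first guess for treespan is "hard as well", and for a cheap reason: on graphs of interest, treespan ought to be just bandwidth plus one, so that the hard instances for bandwidth serve again. We begin by testing this guess. The conclusion "hard" will turn out to be right, and the cheap reason wrong.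

First the definitions.

**Definition (ordered tree decomposition, treespan).** Let $G=(V,E)$ be a graph. A tree decomposition of $G$ is a pair $(T,\{X_i\}_{i\in V(T)})$ where $T$ is a tree and each bag $X_i\subseteq V$, such that every vertex lies in some bag, both ends of every edge lie together in some bag, and for every vertex $v$ the nodes whose bags contain $v$ induce a connected subtree of $T$. It is *ordered* if $T$ is rooted, the root bag contains exactly one vertex, and every non-root node $i$ with parent $j$ satisfies $|X_i\setminus X_j|\le 1$. The *span* of $v$ is the number of bags that contain $v$. The *treespan* $\mathrm{ts}(G)$ (Fomin, Heggernes and Telle) is the minimum, over all ordered tree decompositions, of the maximum span of a vertex.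

So, walking down from the root, each bag introduces at most one new vertex, and we want no vertex to stay alive for long. The *bandwidth* $\mathrm{bw}(G)$ is the minimum, over all bijections $\lambda:V\to\{1,\dots,|V|\}$, of the maximum *stretch* $|\lambda(u)-\lambda(v)|$ of an edge $uv$.

The problem $p$-Treespan takes a graph $G$ and an integer $k$, asks whether $\mathrm{ts}(G)\le k$, and has parameter $k$. It can be solved in polynomial time for every fixed $k$, that is, it lies in XP. Recall that a problem is fixed-parameter tractable (FPT) if it can be solved in time $f(k)\,n^{O(1)}$ for a computable $f$. A parameterized reduction runs in FPT time and maps an instance to an equivalent one whose parameter is bounded by a function of the old parameter. A $W[1]$-hard problem has no FPT algorithm unless FPT $=W[1]$. Open Problem 6 of "Computation of Treespan" asks: is $p$-Treespan $W[t]$-hard for some $t\ge1$, or is it FPT?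

To compute treespan by hand we trade bags for a tree on the vertices of $G$ themselves.

**Definition (admissible tree).** A rooted tree $T$ with node set $V(G)$ is *admissible* for $G$ if the two ends of every edge of $G$ are comparable in $T$, meaning that one is an ancestor of the other. For admissible $T$, let $\mathrm{span}_T(v)$ be the set of nodes lying on the $T$-paths from $v$ to $v$ itself and to those descendants of $v$ that are neighbors of $v$ in $G$. Put $X_w=\{v: w\in\mathrm{span}_T(v)\}$.

For example, let $G$ be the 4-cycle $a,b,c,d$ and let $T$ be the path $a\to b\to d\to c$ rooted at $a$. Then $\mathrm{span}(a)=\{a,b,d\}$, $\mathrm{span}(b)=\{b,d,c\}$, $\mathrm{span}(d)=\{d,c\}$, $\mathrm{span}(c)=\{c\}$, and the sets $X_a=\{a\}$, $X_b=\{a,b\}$, $X_d=\{a,b,d\}$, $X_c=\{b,d,c\}$ form an ordered tree decomposition.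

**Lemma 1.** $\mathrm{ts}(G)\le k$ if and only if there is an admissible $T$ with $|\mathrm{span}_T(v)|\le k$ for all $v$.

*Proof.* Suppose $T$ is admissible with all spans of size at most $k$. We use the bags $X_w$ on $T$. The nodes whose bags contain $v$ are exactly those of $\mathrm{span}_T(v)$, a connected set that contains $v$. If $uv\in E$ and $u$ is a descendant of $v$, then $u\in \mathrm{span}_T(v)$, so $u,v\in X_u$. If $v\in X_w$ and $v\ne w$, then $w$ is a proper descendant of $v$ on one of the paths defining $\mathrm{span}_T(v)$, and this path contains the parent of $w$ too. Hence $X_w\setminus X_{\mathrm{parent}(w)}=\{w\}$; note that $w\notin X_{\mathrm{parent}(w)}$, since $\mathrm{span}_T(w)$ lies in the subtree at $w$. For the same reason the root bag contains only the root. So this is an ordered tree decomposition in which $v$ has span $|\mathrm{span}_T(v)|\le k$.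

Conversely, take an ordered tree decomposition with all spans at most $k$. Let $\mathrm{top}(v)$ be the node nearest the root whose bag contains $v$. For a non-root node $i$ with parent $j$, the vertices with top $i$ are those of $X_i\setminus X_j$, at most one; the root is the top of exactly one vertex. So tops are distinct. Order $V$ by ancestry of tops. The ancestors of a node form a chain, and the vertex whose top is the root is above all others, so this order is that of a rooted tree $T$ on $V$. If $uv\in E$, some bag $X_i$ contains both, and both tops are ancestors of $i$ or equal to $i$, hence comparable; so $T$ is admissible. If $\mathrm{top}(v)$ is above $\mathrm{top}(u)$, then all bags on the path from $\mathrm{top}(v)$ to $i$ contain $v$, and this path runs through $\mathrm{top}(u)$. Hence $v$ is in every bag between $\mathrm{top}(v)$ and $\mathrm{top}(u)$, for every neighbor $u$ of $v$ below $v$ in $T$. In particular $v$ is in the bag at $\mathrm{top}(w)$ for every $w\in\mathrm{span}_T(v)$; as tops are distinct, $|\mathrm{span}_T(v)|\le k$. $\square$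

Now we test the guess $\mathrm{ts}=\mathrm{bw}+1$. If $T$ is a path, it is automatically admissible, and $\mathrm{span}_T(v)$ runs from $v$ to its last neighbor; so the largest span is one more than the largest stretch of the linear order. Therefore
$$\mathrm{ts}(G)\le \mathrm{bw}(G)+1 .\tag{1}$$

*Paths.* A path with at least two vertices has bandwidth $1$, and treespan $2$ because the upper end of any edge has at least two nodes in its span.

*Cliques.* In $K_m$ all vertices are comparable, so $T$ is a chain, and the top vertex has span $m$. So $\mathrm{ts}(K_m)=m=\mathrm{bw}(K_m)+1$.

*Cycles.* If all spans have size at most $2$, each vertex has at most one neighbor below it, and a leaf of $T$ has none; counting each edge at its upper end, there are at most $m-1$ edges on $m$ vertices. So a cycle has treespan at least $3$, and its bandwidth is $2$.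

*Stars.* In the star with center $z$ and $m$ leaves, all leaves are comparable to $z$. Suppose $p$ of them are above $z$. They form a chain, and the topmost has span at least $p+1$; the center has span at least $m-p+1$. So $\mathrm{ts}\ge\lceil m/2\rceil+1$, and here too $\mathrm{bw}=\lceil m/2\rceil$.

So far the guess holds. *Complete binary trees* refute it. Let $G$ be the complete binary tree of depth $h\ge1$, with $2^{h+1}-1$ vertices, and let $T$ be $G$ itself with its natural root. Every span consists of a vertex and its children, so $\mathrm{ts}(G)\le 3$. But any two vertices are at distance at most $2h$, so the first and last vertex of a linear order, which are $2^{h+1}-2$ slots apart, force $\mathrm{bw}(G)\ge(2^{h+1}-2)/(2h)$, which is unbounded.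

This is the exact point at which the cheap reason stops. Inequality (1) goes only one way, and treespan can be far smaller because $T$ may branch. Moreover, arguments about bandwidth count vertices in an interval of slots; in a tree, vertices can leave the interval and sit on side branches, so such counting proves nothing. To prove hardness we need graphs in which every admissible tree of small span is a path.

## 2. The theorems, and the price of a side branch

Here is what will be proved. Recall that an instance of Multicolored Clique with $\ell$ colors is a graph whose vertices are partitioned into $\ell$ classes, the question is whether there is a clique with one vertex from each class, and the parameter is $\ell$. It is $W[1]$-hard (Pietrzak 2003; Fellows, Hermelin, Rosamond, Vialette 2009).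

**Theorem A.** There is a polynomial-time reduction from Multicolored Clique with $\ell$ colors to Treespan with $k=4\ell+11$. Hence $p$-Treespan is $W[1]$-hard.

**Theorem B.** (1) $p$-Treespan is XNLP-hard, hence $W[t]$-hard for all $t\ge1$. (2) Under ETH it has no $f(k)\,n^{o(k)}$-time algorithm. (3) It is solvable in time $k^{O(k^2)}n^{k+O(1)}$, so the exponent $\Theta(k)$ of $n$ is optimal under ETH.

In particular $p$-Treespan has no FPT algorithm unless FPT $=W[1]$. The terms XNLP and ETH are recalled in Section 9.

From now on $T$ is admissible. "Below $j$" means a proper descendant of $j$, $T_e$ is the subtree at $e$, and $\mathrm{anc}[j]$ is the set of ancestors of $j$ including $j$. We write $\mathrm{span}$ for $\mathrm{span}_T$, $N(D)$ for the set of vertices outside $D$ with a neighbor in $D$, and $N[v]$ for $v$ together with its neighbors. Three simple observations carry the whole argument.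

**Lemma 2.** Assume that all spans have size at most $k$.

(a) If $u\in\mathrm{anc}[j]$ has a neighbor below $j$, then $u\in X_j$. If $u\in\mathrm{anc}[j]$ is at distance $d$ from $j$, then $\mathrm{span}(u)$ contains at most $\max(0,k-1-d)$ nodes below $j$.

(b) $|X_j|\le k$ for every node $j$.

(c) If $e$ is a child of $j$, every vertex outside $T_e$ that is adjacent to a vertex of $T_e$ lies in $\mathrm{anc}[j]$, and in $X_j$.

*Proof.* (a) The path from $u$ to a neighbor below $j$ passes through $j$. If $\mathrm{span}(u)$ has any node below $j$, it contains all $d+1$ nodes of the path from $u$ to $j$, so at most $k-1-d$ nodes below $j$ remain. (b) A member of $X_j$ lies in $\mathrm{anc}[j]$ and its span contains the path down to $j$, so its distance from $j$ is at most $k-1$; members have distinct distances $0,\dots,k-1$. (c) Let $x\notin T_e$ be adjacent to $y\in T_e$. They are comparable, and $x$ is not a descendant of $y$, since those lie in $T_e$. So $x$ is an ancestor of $y$ outside $T_e$, that is, $x\in\mathrm{anc}[j]$, and $y$ is below $j$; apply (a). $\square$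

Part (c) states the price of a side branch: if $T_e$ hangs off $j$, the bag $X_j$ must contain the whole boundary $N(T_e)$. In a binary tree such boundaries have one vertex. So we make them expensive. Suppose $G$ consists of $q$ long parallel *strands* between two end cliques, each strand being the $t$-th power of a path (vertices adjacent when at distance at most $t$ along it). Separating the two ends takes $t$ vertices from each strand, $tq$ in all. A piece from the middle of one strand that is hung off the main line has $t$ boundary vertices on its left and $t$ on its right. So a bag where a piece hangs must hold $t$ vertices of each of the other strands and $2t$ of its own, $tq+t$ in all. If $tq\le k<tq+t$, nothing can be hung, and we may hope that $T$ is forced to be a path.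

What can be computed in such a rigid layout? Put $k=b+1$ and suppose $T$ is a path, that is, a linear layout with stretch at most $b$. In each window of $b$ consecutive slots, every strand has to advance by at least $t$ vertices, for otherwise an edge would jump over the window. With $b=tq+2$ there are two spare slots per window. If we insert extra vertices into strands, so that a strand has to advance by $t+1$ in certain windows, then a window can serve at most two such strands, and *never three*. If one strand, the clock, always has an extra at a given moment, the rule becomes: two other strands must not both be at an extra at that moment. Since strands may use spare slots to run ahead of the clock but never fall behind, each strand carries a number, its drift, that can only grow. This is a machine with monotone counters and checks that forbid pairs of values. With $b=tq+2$ we have $k=tq+3$, and $k<tq+t$ requires $t\ge4$. We take $t=4$.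

## 3. Monotone counters with pairwise checks

**Definition (Monotone Counter Checking, MCC).** The input consists of $\ell\ge2$, $n\ge1$ (in unary), and checks $(\alpha_\tau,u_\tau,\beta_\tau,v_\tau)$ for $\tau=1,\dots,r$, $r\ge1$, with $\alpha_\tau\neq\beta_\tau$ in $\{1,\dots,\ell\}$ and $u_\tau,v_\tau\in\{0,\dots,n\}$. The question is whether there are values $c_i(\tau)\in\{0,\dots,n\}$, nondecreasing in $\tau$ for each $i$, such that for no $\tau$ both $c_{\alpha_\tau}(\tau)=u_\tau$ and $c_{\beta_\tau}(\tau)=v_\tau$. The parameter is $\ell$.

For example, let $\ell=2$, $n=1$, and let four checks forbid, in this order, the pairs $(1,1),(0,1),(1,0),(0,0)$ for $(c_1,c_2)$. Every pair is forbidden at some moment, and yet this is a yes-instance: stay at $(0,0)$ for three checks and move to $(1,0)$ before the fourth. So to test a *constant* choice of values, one pass over all forbidden pairs is not enough. Repetition repairs this.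

**Lemma 3.** MCC is $W[1]$-hard; more precisely, Multicolored Clique with $\ell\ge2$ colors reduces to MCC with the same $\ell$ in polynomial time.

*Proof.* Pad the classes with isolated vertices until each has $n+1\ge2$ vertices, labeled $0,\dots,n$; as $\ell\ge2$, isolated vertices lie in no multicolored clique. A *round* is the list of all checks $(i,u,i',v)$ with $i<i'$ such that vertex $u$ of class $i$ and vertex $v$ of class $i'$ are not adjacent. If there is no such check, a multicolored clique exists, and we output a trivial yes-instance, for example the single check $(1,0,2,0)$. Otherwise use $\ell n+1$ identical rounds. A multicolored clique gives constant counters that pass all checks. Conversely, let the $c_i(\tau)$ be a solution. The sum $\sum_i c_i(\tau)$ is a nondecreasing integer in $[0,\ell n]$, so it cannot increase inside each of $\ell n+1$ rounds. In some round all counters are constant. Their values were tested against every non-adjacent pair, so they form a multicolored clique. $\square$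

## 4. The strand graph

Fix an MCC instance. We build the graph of Section 2 with $\ell+2$ strands: a *backbone* (number $0$) as the clock, the *counters* $1,\dots,\ell$, and a *filler* $\ell+1$ that uses up the spare slots that nobody needs. Put
$$S=2n+1\ (\ge3),\quad \Lambda=4\ell S+4S,\quad \pi_\tau=\tau\Lambda,\quad J=(r+1)\Lambda,$$
$$A=4(\ell+2),\quad b=A+2,\quad k=b+1=A+3=4\ell+11,\quad F=2J-4\ell S-7r .$$
We have $F>0$, since $2J=8\ell S(r+1)+8S(r+1)$ and $8S(r+1)\ge24(r+1)>7r$.

**Strands.** Strand $i$ is a set of distinct integers. The vertex $(i,x)$ has *position* $x$, and $(i,x)\sim(i,y)$ if and only if $0<|x-y|\le8$. Strand $i$ contains all even integers in $[0,2M_i-2]$, so $M_i$ of them, where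
$$M_0=4(J+2),\qquad M_i=4(J+2+S)\ (1\le i\le\ell),\qquad M_{\ell+1}=4(J+2)+F,$$
and, for each check $\tau$, the following odd positions, called *extras*: the position $8\pi_\tau+3$ in the backbone; the positions $8(\pi_\tau+2u_\tau+h)-1$ for $h=0,1,2$ in strand $\alpha_\tau$; the positions $8(\pi_\tau+2v_\tau+h)-1$ for $h=0,1,2$ in strand $\beta_\tau$.

Without extras, each strand is the fourth power of a path, because an even position has four even positions within distance $8$ on either side. An extra at odd position $z$ sits between $z-1$ and $z+1$ and is adjacent to the four even positions on either side as well. A counter strand is longer than the backbone by $4S$ even positions; this is the total drift available to it.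

In one counter strand, the extras of check $\tau$ lie between $8\pi_\tau-1$ and $8(\pi_\tau+2n+2)-1=8(\pi_\tau+S+1)-1$. Hence extras of different checks in one strand are at least $8(\Lambda-S-1)>8$ apart; in the backbone they are at least $8\Lambda$ apart. All extras lie in $[8,2M_i-9]$: the lower bound is clear from $\pi_\tau\ge\Lambda$, and $8(r\Lambda+S+1)-1\le 8(J+2+S)-9$ for counters, $8r\Lambda+3\le8(J+2)-9$ for the backbone.

**End cliques.** $Q_L$ consists of the first four vertices (positions $0,2,4,6$) of every strand and three new vertices $d_L,d_L^1,d_L^2$. $Q_R$ consists of the last four vertices (positions $2M_i-8,\dots,2M_i-2$) of every strand and three new vertices $d_R,d_R^1,d_R^2$. Make $Q_L$ and $Q_R$ cliques. Join $d_L^1,d_L^2$ to $(0,8)$, and $d_R^1,d_R^2$ to $(0,8J+6)$. This is $G$.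

The cliques are disjoint, and $|Q_L|=|Q_R|=A+3=k$. Since the last four backbone positions are $8J+8,\dots,8J+14$, the vertex $(0,8J+6)$ is just outside $Q_R$, as $(0,8)$ is just outside $Q_L$. Each check contributes seven extras, so
$$N:=|V(G)|=6+\sum_iM_i+7r=6+A(J+2)+4\ell S+F+7r=6+A(J+2)+2J=Jb+2k .\tag{2}$$

**Lemma 4.** (F1) If a strand vertex of position $x$ in strand $i$ is not in $Q_R$, then $x\le2M_i-9$ and $(x,x+8]$ contains exactly four even positions of the strand. If it is not in $Q_L$, then $x\ge8$ and $[x-8,x)$ contains exactly four.

(F2) Each strand contains four disjoint $Q_L$–$Q_R$ paths, so $G$ contains $A$ disjoint $Q_L$–$Q_R$ paths.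

(F3) For $Q\in\{Q_L,Q_R\}$, the graph $G-Q$ is 2-edge-connected.

(F4) $d_L$ is the only $v\in Q_L$ with $N[v]\subseteq Q_L$, and $d_R$ is the only $v\in Q_R$ with $N[v]\subseteq Q_R$.

(F5) All vertices outside $Q_L\cup Q_R$ lie in strands, and those in different strands are not adjacent.

*Proof.* (F1) An interval $(x,x+8]$ contains four even integers. Outside $Q_R$ we have $x\le2M_i-10$ if $x$ is even, and $x\le 2M_i-9$ if $x$ is an extra. In both cases the largest even integer in $(x,x+8]$ is at most $2M_i-2$. On the other side, positions outside $Q_L$ are at least $8$, so all of $[x-8,x)$ is nonnegative.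

(F2) The even positions in one residue class mod $8$ form a path, as consecutive ones differ by $8$. The four classes start at $0,2,4,6$ and end in four distinct positions among the last four.

(F3) Consecutive vertices of a strand differ in position by at most $2$, so three consecutive ones are pairwise adjacent. Hence a strand minus its first four (or last four) vertices is 2-edge-connected: it is a union of triangles, each sharing vertices with the next. It meets the other end clique, which is 2-edge-connected, and unions of 2-edge-connected graphs that share a vertex are 2-edge-connected. These pieces cover $G-Q$.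

(F4) A strand vertex in $Q_L$ is adjacent to position $8$ of its strand, and $d_L^1,d_L^2$ are adjacent to $(0,8)$; none of these is in $Q_L$, while $d_L$ has no neighbor outside. On the right, strand vertices of $Q_R$ are adjacent to position $2M_i-10$, and $d_R^1,d_R^2$ to $(0,8J+6)$.

(F5) This is immediate from the construction. $\square$

## 5. Every admissible tree of span at most $k$ is a path

**Lemma 5.** Let $T$ be admissible for $G$ with all spans of size at most $k$. Then $T$ is a path, one of $Q_L,Q_R$ forms its first $k$ nodes, and the other forms its last $k$ nodes.

**Step 1: each end clique is a contiguous chain with all or nothing below it.** This step uses that the cliques have as many vertices as a span may have. Let $Q\in\{Q_L,Q_R\}$. Its vertices are pairwise comparable; let $q_1,\dots,q_k$ be $Q$ from top to bottom. Since $q_1\sim q_k$, the path from $q_1$ to $q_k$ lies in $\mathrm{span}(q_1)$, which has at most $k$ nodes, and it contains the $k$ vertices of $Q$. Hence this path is exactly $Q$, and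
$$\mathrm{span}(q_1)=Q .\tag{3}$$
Every vertex of $Q$ is $q_k$ or a neighbor of $q_k$ above it, so $Q\subseteq X_{q_k}$, and by Lemma 2(b) $X_{q_k}=Q$. Let $D_Q$ be the set of vertices below $q_k$. It is disjoint from $Q$. By Lemma 2(c), applied to the children of $q_k$, $N(D_Q)\subseteq X_{q_k}=Q$. As $G-Q$ is connected,
$$D_Q=\emptyset\quad\text{or}\quad D_Q=V\setminus Q .\tag{4}$$

**Step 2: setup for showing that $D_{Q_L}$ and $D_{Q_R}$ are not both empty.** Suppose both are empty. This is the situation in which $T$ branches with the two ends of $G$ on different branches. The lowest vertices of the two cliques are then distinct leaves; let $j$ be their lowest common ancestor, which is a proper ancestor of both. At most one of the disjoint cliques contains $j$. Name them $Q,Q'$ so that $j\notin Q'$. As $Q'$ is a contiguous chain ending at $q'_k$, which is below $j$, and $j\notin Q'$, all of $Q'$ is below $j$. Let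
$$j=y_0,y_1,\dots,y_m=q_k,\qquad j=z_0,z_1,\dots,z_{m'}=q'_k$$
be the two paths down. Then $m'\ge k$ and $m\ge1$, and $y_1\ne z_1$.

**Step 3: counting shows that $m\le2$.** We count pairs consisting of $u\in\mathrm{anc}[j]$ and a node below $j$ in $\mathrm{span}(u)$. For $0\le s<m$ let $S_s$ be the set of vertices of $\mathrm{anc}[y_s]$ that have a neighbor in $T_{y_{s+1}}$. Take one of the $A$ disjoint $Q$–$Q'$ paths of (F2), starting at $q\in Q$. All of $Q$ lies in $\mathrm{anc}[q_k]$. If $q\in\mathrm{anc}[y_s]$, then $q\in S_s$, because $q\sim q_k\in T_{y_{s+1}}$. Otherwise $q\in T_{y_{s+1}}$, while the end of the path in $Q'$ is not in $T_{y_{s+1}}$; the first vertex of the path outside $T_{y_{s+1}}$ has a neighbor in $T_{y_{s+1}}$, so by Lemma 2(c) it is in $\mathrm{anc}[y_s]$, and thus in $S_s$. Disjoint paths give distinct vertices, so $|S_s|\ge A$. At most $s$ of the vertices of $S_s$, namely some of $y_1,\dots,y_s$, are outside $\mathrm{anc}[j]$. Each $u\in S_s$ has $y_{s+1}$ in its span. So at least $A-s$ vertices of $\mathrm{anc}[j]$ have $y_{s+1}$ in their span.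

The same holds on the other branch. For $0\le s<m'$, take the $A$ paths from $Q'$ to $Q$. A starting vertex in $\mathrm{anc}[z_s]$ is adjacent to $q'_k\in T_{z_{s+1}}$; otherwise it lies in $T_{z_{s+1}}$, while the other end is in $Q\subseteq\mathrm{anc}[j]\cup\{y_1,\dots,y_m\}$, which is disjoint from $T_{z_{s+1}}$. Hence at least $A-s$ vertices of $\mathrm{anc}[j]$ have $z_{s+1}$ in their span.

Since $m'\ge k\ge A$, the nodes $z_1,\dots,z_A$ account for at least $\sum_{s=0}^{A-1}(A-s)=\frac{A(A+1)}2$ pairs. By Lemma 2(a), and since the members of $\mathrm{anc}[j]$ have distinct distances from $j$, the total number of pairs is at most $\sum_{d=0}^{k-1}(k-1-d)=\frac{k(k-1)}2=\frac{(A+3)(A+2)}2$. If $m\ge3$, then $y_1,y_2,y_3$ contribute at least $A+(A-1)+(A-2)$ more, so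
$$\frac{A(A+1)}2+3A-3\le\frac{(A+3)(A+2)}2 ,$$
that is, $A^2+7A-6\le A^2+5A+6$, or $A\le6$. But $A=4(\ell+2)\ge16$. So $m\le2$.

**Step 4: the case $m\le2$ contradicts 2-edge-connectivity.** Now $q_k$ is at most two steps below $j$; as $Q$ is contiguous with $k>2$ vertices, $j=q_{k-m}\in Q$. Since $q_k$ is a leaf, all its neighbors are above it and lie in $X_{q_k}=Q$. So $N[q_k]\subseteq Q$, and by (F4) $q_k$ is the only vertex of $Q$ with this property. Hence $q_1$ has a neighbor $w\notin Q$. By (3), $w$ is not a descendant of $q_1$, so $w$ is an ancestor of $q_1$.

Let $R=V\setminus Q$ and let $Z$ be the set of vertices of $R$ below $j$. Then $Z\supseteq Q'\ne\emptyset$, and $w\in R\setminus Z$. Let $yz$ be an edge with $y\in R\setminus Z$ and $z\in Z$. If $y$ were a descendant of $z$, it would be below $j$ and hence in $Z$. So $y$ is an ancestor of $z$, not below $j$; both $y$ and $j$ are ancestors of $z$, so $y\in\mathrm{anc}[j]$. As $y\notin Q$ and $q_1,\dots,q_{k-m}=j$ are consecutive, $y$ is strictly above $q_1$, at distance $d\ge k-m$ from $j$. By Lemma 2(a), $\mathrm{span}(y)$ has at most $\max(0,k-1-d)$ nodes below $j$, and $k-1-d\le m-1\le1$; the value $1$ is possible only if $m=2$ and $d=k-2$, that is, if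 $y$ is the parent of $q_1$. So only one vertex $y$ can occur, and it has at most one neighbor below $j$. Thus at most one edge of $G[R]$ joins $Z$ and $R\setminus Z$, two nonempty sets that partition $R$. This contradicts (F3). Hence $D_{Q_L}$ and $D_{Q_R}$ are not both empty.

**Step 5: one clique is on top, the other ends a main path.** By Step 4 and (4), name the cliques so that $D_Q=V\setminus Q$. All vertices outside $Q$ are below $q_k$, so the root is in $Q$, it is $q_1$, and each of $q_1,\dots,q_{k-1}$ has only one child, because a second child would be a vertex outside $Q$ not below $q_k$. The root is not below anything, so $Q\not\subseteq D_{Q'}$, whence $D_{Q'}\ne V\setminus Q'$ and $D_{Q'}=\emptyset$ by (4). So $q'_k$ is a leaf. Let $M$ be the path from the root to $q'_k$. It contains $Q$, as $q'_k$ is below $q_k$, and its last $k$ nodes are $Q'$.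

**Step 6: nothing hangs off the main path.** This is the count announced in Section 2. Suppose some $j\in M$ has a child $e\notin M$. Then $j\ne q'_k$, and $j$ is $q_k$ or below $q_k$. Let $e_M$ be the child of $j$ on $M$, and let $C$ be a component of $G[T_e]$. Since $Q\cup Q'\subseteq M$, the set $T_e$ avoids both cliques, so by (F5) $C$ lies in one strand $i$. Apply (F1) to the smallest and the largest position in $C$: there are four vertices of strand $i$ to the left of $C$ and four to the right that are adjacent to $C$ and not in $C$. As $C$ is a component of $G[T_e]$, they are not in $T_e$; by Lemma 2(c) they are in $X_j$. So $X_j$ contains at least $8$ vertices of strand $i$.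

Now let $i'\ne i$ and consider the four disjoint $Q$–$Q'$ paths of strand $i'$. Each starts in $Q\subseteq\mathrm{anc}[j]$. Its end in $Q'\subseteq M$ is either in $\mathrm{anc}[j]$ or in $T_{e_M}$. In the first case the end is adjacent to $q'_k$, which is below $j$, so it is in $X_j$ by Lemma 2(a). In the second case the path enters $T_{e_M}$ at some point, and the vertex just before it first does so is in $X_j$ by Lemma 2(c). So $X_j$ contains at least four vertices of strand $i'$. In total
$$|X_j|\ge 8+4(\ell+1)=A+4>k ,$$
contradicting Lemma 2(b). Hence $T=M$, and Lemma 5 is proved. $\square$

If each strand had reach $t$ in place of $4$, with $A=t(\ell+2)$ and $k=A+3$, the count in Step 6 would give $A+t$; so it needs $t\ge4$, as predicted.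

## 6. Reading counters off a layout

**Lemma 6.** If $\mathrm{ts}(G)\le k$, then the MCC instance is a yes-instance.

**Step 1: cut the layout into windows.** By Lemmas 1 and 5 there is a bijection $\lambda:V\to\{1,\dots,N\}$, numbering the path $T$ from its root, with $|\lambda(u)-\lambda(v)|\le k-1=b$ for all edges. Reversing $\lambda$ if necessary, $Q_L$ occupies $1,\dots,k$ and $Q_R$ the last $k$ places. For $0\le j\le J$ put $t_j=k+jb$; then $t_0=k$ and $t_J=N-k$ by (2). So the $b$ vertices with $\lambda\in(t_j,t_{j+1}]$, $0\le j<J$, are outside the cliques, and all of them are strand vertices. Fix a strand $i$ with positions $p_1<p_2<\dots<p_{N_i}$, let $n_i(j)$ be the number of its vertices with $\lambda\le t_j$, and let $\rho_i(x)=\max\{y:p_y\le p_x+8\}$. Since exactly the first four vertices of the strand are in $Q_L$ and the last four in $Q_R$, we have $n_i(0)=4$ and $n_i(J)=N_i-4$.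

**Step 2: each window forces each strand ahead.** The purpose is the inequality
$$n_i(j+1)\ge\rho_i(n_i(j))\qquad(0\le j<J).\tag{5}$$
The layout need not list a strand in the order of positions, so (5) takes an argument. Let $P,\Sigma_i,Z$ be the vertices of strand $i$ with $\lambda\le t_j$, with $t_j<\lambda\le t_{j+1}$, and with $\lambda>t_{j+1}$, respectively. There are no edges between $P$ and $Z$, since their stretch would be at least $b+1$. The first vertex of the strand is in $P$, the last in $Z$. Go through the strand by position, and call a pair of members of $P\cup Z$ of different type with only $\Sigma_i$-vertices between them an *alternation*. The two members are not adjacent, so their positions differ by at least $9$, and at least four even positions lie strictly between them, all belonging to $\Sigma_i$. We start in $P$ and end in $Z$, so the number of alternations is odd, and $|\Sigma_i|\ge4$. This holds for every strand, and $\sum_i|\Sigma_i|=b=4(\ell+2)+2$; hence each $|\Sigma_i|\le6$. Three alternations would need $12$ vertices of $\Sigma_i$. So there is exactly one alternation, and every member of $P$ precedes every member of $Z$ in position.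

Let $x=n_i(j)=|P|$. The largest index of a member of $P$ is at least $x$. Exactly $n_i(j+1)$ strand vertices are not in $Z$, so the smallest index of a member of $Z$ is at most $n_i(j+1)+1$. If $n_i(j+1)<\rho_i(x)$, then both indices lie in $[x,\rho_i(x)]$, the former being smaller than the latter, so these two vertices have positions within $8$ of each other and are adjacent. This is a contradiction, and (5) is proved.

**Step 3: advance in numbers.** Let $g_i(j)$ be the number of even positions among $p_1,\dots,p_{n_i(j)}$. For $j<J$ and $x=n_i(j)\le N_i-4$, the position $p_x$ is not one of the last four, so by (F1) the interval $(p_x,p_x+8]$ contains four even positions. By (5),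
$$g_i(j+1)\ge g_i(j)+4,\tag{6}$$
$$n_i(j+1)-n_i(j)\ge4+\#\{\text{extras of strand }i\text{ in }(p_x,p_x+8]\}.\tag{7}$$
Moreover $g_i(0)=4$ and $g_i(J)=M_i-4$.

**Step 4: the backbone is a clock.** We have $g_0(0)=4$ and $g_0(J)=M_0-4=4(J+1)$, so $J$ increases of at least $4$ add up to exactly $4J$. Hence (6) is always an equality for the backbone, and $g_0(j)=4(j+1)$. The $4(j+1)$-th even position is $8j+6$, and $8j+7$ is not a backbone position, because backbone extras are $\equiv3\pmod8$. So $n_0(j)$ is the number of backbone positions that are at most $8j+6$. For $j+1=\pi_\tau$, the number $n_0(j+1)-n_0(j)$ counts the positions in $(8\pi_\tau-2,8\pi_\tau+6]$. These are four even ones and the extra $8\pi_\tau+3$, so the backbone advances by exactly $5$.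

**Step 5: the drift of a counter strand is a monotone counter.** For $1\le i\le\ell$ let
$$c_i(j)=\left\lfloor\frac{g_i(j)-4(j+1)}8\right\rfloor .$$
By (6) it is nondecreasing in $j$; it is $0$ at $j=0$. At $j=J$ it equals $\lfloor(4(J+2+S)-4-4(J+1))/8\rfloor=\lfloor4S/8\rfloor=n$, because $S=2n+1$. So $c_i(j)\in\{0,\dots,n\}$.

**Step 6: a counter at a forbidden value costs a fifth slot.** Let $j=\pi_\tau-1$ and suppose that $c_i(j)=u$, where $(i,u)$ is $(\alpha_\tau,u_\tau)$ or $(\beta_\tau,v_\tau)$. Put $w=8\pi_\tau+16u$, $g=g_i(j)$, $x=n_i(j)$. By definition of $c_i$, $4\pi_\tau+8u\le g\le4\pi_\tau+8u+7$. The $g$-th even position is $2g-2$, and $p_x$ is this position or the extra just after it, so $p_x\in\{2g-2,2g-1\}$ and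
$$w-2\le p_x\le w+13 .$$
Strand $i$ has the extras $8(\pi_\tau+2u+h)-1=w-1+8h$, that is, $w-1$, $w+7$ and $w+15$. The interval $(p_x,p_x+8]$ contains $w-1$ if $p_x=w-2$; it contains $w+7$ if $w-1\le p_x\le w+6$; it contains $w+15$ if $w+7\le p_x\le w+13$. This is why each forbidden value has three extras: wherever in its range of eight the drift is, the next window meets one. By (7), strand $i$ advances by at least $5$ in the window $(t_j,t_{j+1}]$.

**Step 7: three strands cannot all pay.** If both counters of check $\tau$ had their forbidden values at $j=\pi_\tau-1$, then in this window the strands $0,\alpha_\tau,\beta_\tau$ would advance by at least $5$ and every other strand by at least $4$, in total at least $4(\ell+2)+3=b+1$. But the window has only $b$ vertices. So the values $c_i(\tau):=c_i(\pi_\tau-1)$ solve the MCC instance. $\square$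

## 7. Writing counters into a layout

**Lemma 7.** If the MCC instance is a yes-instance, then $\mathrm{ts}(G)\le k$.

We shall place $V$ bijectively on the slots $-1,0,\dots,(J+2)b$ with stretch at most $b$ for every edge. The number of slots is $(J+2)b+2=Jb+2k=N$. The path $T$ in this order then has spans of size at most $b+1=k$, and Lemma 1 finishes. Fix a solution $c_i(\tau)$.

**Step 1: a timetable.** We divide the slots so that each strand has four private slots per period, and two slots per period are shared. Period $\pi\in\{0,\dots,J+1\}$ consists of the slots $\pi b+\rho$ with *residue* $0\le\rho<b$. Let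
$$B_0=\{0,1,4,5\},\qquad B_i=\{4i+2,4i+3,4i+4,4i+5\}\quad(1\le i\le\ell+1).$$
As $b=4\ell+10$, these sets and $\{2,3\}$ partition $\{0,\dots,b-1\}$.

A counter strand will keep its drift constant around each check and increase it only in between. For $0\le\tau\le r$ let
$$D_\tau=[\tau\Lambda+2S,\ (\tau+1)\Lambda-2S-1],\qquad |D_\tau|=\Lambda-4S=4\ell S ,$$
be the drifting periods. The other periods form the resting intervals
$$R_0=[0,2S-1],\quad R_\tau=[\tau\Lambda-2S,\tau\Lambda+2S-1]\ (1\le\tau\le r),\quad R_{r+1}=[(r+1)\Lambda-2S,J+1].$$
The order is $R_0,D_0,R_1,D_1,\dots,D_r,R_{r+1}$. In $R_\tau$ strand $i$ will be ahead of the clock by $s_i^\tau$ blocks of four even positions, where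
$$s_i^0=0,\qquad s_i^\tau=2c_i(\tau)+1\ (1\le\tau\le r),\qquad s_i^{r+1}=S .$$
These are nondecreasing in $\tau$ and at most $2n+1=S$. A drift of $4s_i^\tau=8c_i(\tau)+4$ even positions is in the middle of the range that Section 6 reads as the value $c_i(\tau)$.

**Step 2: slots of the counter strands.** Counter strand $i$ occupies three types of slots:

1. all $B_i$-slots of the periods $0,\dots,J+1$;
2. in each $D_\tau$, residue $2$ of $4(s_i^{\tau+1}-s_i^\tau)$ periods, chosen distinct for distinct $i$;
3. for each extra $8q-1$ belonging to check $\tau$, the slot in period $q-s_i^\tau$ with residue $\varepsilon$, where $\varepsilon=2$ if $i=\alpha_\tau$ and $\varepsilon=3$ if $i=\beta_\tau$.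

Type 2 is possible because $\sum_i4(s_i^{\tau+1}-s_i^\tau)\le4\ell S=|D_\tau|$. The vertices of strand $i$ are put into these slots in increasing order of position. The counts agree: types 1 and 2 give $4(J+2)+4S=M_i$ slots, and type 3 gives one per extra.

We check that these slots do not collide. For an extra $8q-1$ of check $\tau$ we have $q\in[\tau\Lambda,\tau\Lambda+S+1]$, and $s_i^\tau\in[1,S]$, so $q-s_i^\tau\in[\tau\Lambda-S,\tau\Lambda+S]$. As $S\ge3$,
$$q-s_i^\tau-1\in R_\tau\quad\text{and}\quad q-s_i^\tau\in R_\tau .\tag{8}$$
So type 3 slots are in resting intervals and type 2 slots in drifting ones, and different checks use different intervals. Within a check, the extras of one strand have distinct $q$, and the two strands use different residues.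

**Step 3: the other vertices.** The dummies go to the ends: $d_L$ to slot $-1$; $d_L^1,d_L^2$ to residues $2,3$ of period $0$; $d_R^1,d_R^2$ to residues $2,3$ of period $J+1$; $d_R$ to slot $(J+2)b$. The even backbone position $8q+2g$, $0\le g\le3$, goes to period $q$, at the residue that is the $g$-th element (counting from $0$) of $(0,1,4,5)$; here $q$ runs over $0,\dots,J+1$, which uses all $B_0$-slots.

The backbone extra $8\pi_\tau+3$ goes to a slot of period $\pi_\tau$ with residue in $\{2,3\}$ that is not of type 3. This is the place where the solution is used. Strand $\alpha_\tau$ has a type 3 slot in period $\pi_\tau$ for check $\tau$ if and only if $q-s^\tau_{\alpha_\tau}=\pi_\tau$ for one of its three extras, that is, $2u_\tau+h=2c_{\alpha_\tau}(\tau)+1$ for some $h\in\{0,1,2\}$. By parity $h=1$, so this happens exactly if $c_{\alpha_\tau}(\tau)=u_\tau$. In the same way, $\beta_\tau$ uses period $\pi_\tau$ exactly if $c_{\beta_\tau}(\tau)=v_\tau$. Not both hold, so one of the residues $2,3$ is free there; no type 2 slot interferes, since $\pi_\tau\in R_\tau$.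

The filler takes all $B_{\ell+1}$-slots and all remaining slots of residues $2,3$ in the periods $1,\dots,J$, in increasing order of position. Of the $2J$ shared slots in these periods, $\sum_i 4S=4\ell S$ are of type 2, $6r$ are of type 3, and $r$ hold backbone extras; $F=2J-4\ell S-7r$ remain. So the filler has $4(J+2)+F=M_{\ell+1}$ slots, as many as vertices. Every slot is now used exactly once.

**Step 4: where the counter vertices land.** We prove the following, for $1\le i\le\ell$, $\pi\in R_\tau$ ($0\le\tau\le r+1$) and $s=s_i^\tau$.

**Claim.** The $B_i$-slots of period $\pi$ hold the positions $8(\pi+s)+0,2,4,6$ of strand $i$ in this order. Every counter extra is in the type 3 slot that was reserved for it.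

For the first part, compare two numbers. The slots of strand $i$ before the $B_i$-block of period $\pi$ are $4\pi$ of type 1, $\sum_{\tau'<\tau}4(s_i^{\tau'+1}-s_i^{\tau'})=4s$ of type 2, and some of type 3. The vertices of strand $i$ with position less than $8(\pi+s)$ are $4(\pi+s)$ even ones and some extras; note that $\pi+s\le J+1+S$, so these even positions, and also $8(\pi+s)+0,2,4,6$, all exist. The number of type 3 slots before the block equals the number of these extras, as we see check by check:

* For a check $\tau'<\tau$, the extras have positions at most $8((\tau-1)\Lambda+S+1)-1<8(\tau\Lambda-2S)\le8\pi\le8(\pi+s)$, since $\Lambda\ge12S$; their slots are in $R_{\tau'}$, in earlier periods. All of them count on both sides.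
* For a check $\tau'>\tau$ (so $\tau\le r$), the extras have positions at least $8(\tau+1)\Lambda-1>8(\tau\Lambda+3S-1)\ge8(\pi+s)$, since $\pi\le\tau\Lambda+2S-1$ and $s\le S$; their slots are in later periods. None of them counts on either side.
* For check $\tau$ itself ($1\le\tau\le r$), $8q-1<8(\pi+s)$ if and only if $q-s\le\pi$. This holds if and only if the reserved slot, in period $q-s$ with residue $2$ or $3$, precedes the $B_i$-block of period $\pi$, whose residues are at least $6$.

So the first $B_i$-slot of period $\pi$ receives the smallest position that is at least $8(\pi+s)$, which is $8(\pi+s)$. The other three slots of the block follow immediately, and since counter extras are $\equiv7\pmod8$, no extra lies between the four even positions. This gives the first part. For the second, let $8q-1$ be an extra of check $\tau$. By (8) the periods $q-s-1$ and $q-s$ are in $R_\tau$. Their $B_i$-blocks hold $8(q-1)+0,\dots,6$ and $8q+0,\dots,6$. Between these blocks strand $i$ has exactly one slot, the one reserved for $8q-1$: there are no type 2 slots in $R_\tau$, and the other type 3 slots of strand $i$ are in other periods. It receives the unique strand position between $8q-2$ and $8q$, which is $8q-1$. The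 claim is proved.

**Step 5: stretches in the filler and counter strands.** First let $x<y\le x+8$ be an edge of such a strand with no odd strand position in $[x,y]$. Then $y$ is at most the fourth strand vertex after $x$. If $\mathrm{slot}(x)+b\le(J+2)b-1$, the next $b$ slots after $\mathrm{slot}(x)$ contain every residue once, in particular the four residues of the strand's own block, all occupied by the strand. As the strand is placed in increasing order, $\mathrm{slot}(y)\le\mathrm{slot}(x)+b$. Otherwise $\mathrm{slot}(x)\ge(J+1)b$, so $x$ and $y$ are both in period $J+1$, and the stretch is less than $b$. This covers the filler, which has no extras.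

Now let $x<y\le x+8$ be an edge of counter strand $i$ such that $[x,y]$ contains an extra $z=8q-1$, of check $\tau$ say, and put $s=s_i^\tau$. Then $x,y\in[8q-9,8q+7]$. The even positions in this range are $8q'+2g$ with $q'\in\{q-1,q\}$, and by (8) the periods $q-1-s$, $q-s$ are in $R_\tau$. The extras in this range are within $8$ of $z$, so they belong to check $\tau$. By the claim,
$$\mathrm{slot}(8q'+2g)=(q'-s)b+4i+2+g,\qquad \mathrm{slot}(8q'-1)=(q'-s)b+\varepsilon,\tag{9}$$
with the same $\varepsilon\in\{2,3\}$ throughout. There are four cases.

* Both even, $x=8q'+2g$ and $y=8q''+2g''$: the difference is $(q''-q')b+g''-g$, where $q''-q'\le1$, and $g''\le g$ if $q''=q'+1$ because $y-x\le8$. So it is at most $b$.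
* $x=8q'+2g$ even and $y$ an extra: $y\equiv7\pmod 8$ and $8q'\le x<y\le8q'+14$, so $y=8(q'+1)-1$, and the difference is $b+\varepsilon-(4i+2+g)<b$, as $\varepsilon\le3$ and $4i+2\ge6$.
* $x=8q'-1$ an extra and $y$ even: $y\le8q'+7$, so $y=8q'+2g''$ is in the same period, and the difference is less than $b$.
* Both extras: both are $\equiv7\pmod8$, so $y=x+8$, and the difference is exactly $b$.

**Step 6: stretches in the backbone.** For two even positions $8q'+2g<8q''+2g''$ at distance at most $8$, either $q''=q'$ and both are in the same period, or $q''=q'+1$ and $g''\le g$. Since the residues $0,1,4,5$ increase with $g$, the difference is at most $b$. An extra $8\pi+3$ is at residue $\varepsilon\in\{2,3\}$ of period $\pi$. Its neighbors to the right are $8\pi+4,8\pi+6$ in the same period, and $8(\pi+1),8(\pi+1)+2$ at residues $0,1$ of period $\pi+1$, with difference at most $b+1-2<b$. Its neighbors to the left are $8\pi,8\pi+2$ in the same period, and $8(\pi-1)+4,8(\pi-1)+6$ at residues $4,5$ of period $\pi-1$, with difference at most $b+3-4<b$. Two backbone extras are never adjacent.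

**Step 7: stretches at the ends.** The vertices of $Q_L$ occupy the slots $-1,\dots,b-1$. Indeed, period $0$ contains the first four vertices of every strand: for the backbone by definition, for counters by the claim with $\pi=0$, $s_i^0=0$, and for the filler because its slots in period $0$ are the four of $B_{\ell+1}$. The vertices of $Q_R$ occupy the slots $(J+1)b,\dots,(J+2)b$: period $J+1\in R_{r+1}$ contains the last four vertices of every strand, since for counters $s_i^{r+1}=S$ gives the positions $8(J+1+S)+0,\dots,6$, which are $2M_i-8,\dots,2M_i-2$, for the backbone they are $8(J+1)+0,\dots,6$, and the filler has only its $B_{\ell+1}$-slots there. Each clique fits in $b+1$ consecutive slots, so the stretch is at most $b$. Finally, the edges from $d_L^1,d_L^2$ (slots $2,3$) to $(0,8)$ (slot $b$) have stretch less than $b$, and so have those from $(0,8J+6)$ (slot $Jb+5$) to $d_R^1,d_R^2$ (slots $(J+1)b+2$, $(J+1)b+3$). All edges of $G$ have been treated, and Lemma 7 is proved. $\square$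

## 8. Proof of Theorem A

Let $\ell\ge2$. Lemma 3 turns an instance of Multicolored Clique with $\ell$ colors into an equivalent MCC instance with the same $\ell$. The graph $G$ of Section 4 has $N=Jb+2k$ vertices, which is polynomial in $\ell,n,r$, and can be computed in polynomial time; $k=4\ell+11$. By Lemmas 6 and 7, $\mathrm{ts}(G)\le k$ if and only if the MCC instance is a yes-instance. For $\ell=1$ a multicolored clique exists exactly if the only class is nonempty; output a single vertex or $K_{16}$ accordingly, with $k=15$, recalling that $\mathrm{ts}(K_{16})=16$. As $k$ depends only on $\ell$, this is a parameterized reduction, and $p$-Treespan is $W[1]$-hard. $\blacksquare$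

## 9. XNLP-hardness and the exponent under ETH: Theorem B(1) and (2)

XNLP is the class of parameterized problems that can be solved nondeterministically in time $f(k)\,n^{O(1)}$ and space $f(k)\log n$, with hardness under parameterized logarithmic-space reductions. Bodlaender, Groenland, Nederlof and Swennenhuis ("Parameterized Problems Complete for Nondeterministic FPT time and Logarithmic Space", FOCS 2021) prove that Accepting NNCCM is XNLP-complete and that XNLP-hard problems are $W[t]$-hard for all $t$. In Accepting NNCCM there are $\kappa$ counters, initially $0$, with values in $\{0,\dots,n\}$, $n$ in unary. Before each check $(c_1,c_2,r_1,r_2)$ counters may be increased arbitrarily. The machine rejects if and only if at some check counter $c_1$ has value $r_1$ and counter $c_2$ has value $r_2$. The parameter is $\kappa$. This is MCC, except that $c_1=c_2$ is allowed.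

**Step 1: remove the checks with $c_1=c_2$.** If $n=0$, all counters stay at $0$ and the instance can be decided by a scan; so let $n\ge1$. Let $c_1=c_2=c$. If $r_1\ne r_2$, the check never rejects; delete it. If $r_1=r_2=\rho$, replace it by the $n+1$ consecutive checks $(c,\rho,d,v)$ in MCC notation, $v=0,1,\dots,n$, where $d$ is one additional counter used for all replacements. Together with $d$ there are $\ell=\kappa+1\ge2$ counters. If no check remains, the instance is trivially yes.

An accepting run of the original instance gives one of the new instance: let $d\equiv0$, and keep all other counters fixed during replacement checks; there $c\ne\rho$, so all of them are passed. Conversely, consider a solution of the new instance and one group of $n+1$ replacement checks, and let $d(v)$ be the value of $d$ at the $v$-th of them. Then $d(v)=v$ for some $v$. Otherwise $d(0)\ge1$, and inductively $d(v)\ge d(v-1)\ge v$ and $d(v)\ne v$ give $d(v)\ge v+1$; so $d(n)\ge n+1$, which is impossible. At the check with $d(v)=v$ we have $c\ne\rho$, since the check is passed. Use the counter values of that moment for the original check. They are monotone in time, so this gives an accepting run.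

**Step 2: space.** Step 1 and the construction of Section 4 involve only arithmetic on $O(\log N)$-bit numbers and scans of the list of checks: for instance, whether a given odd integer is an extra of a given strand is decided by one scan. So both are logarithmic-space reductions, and so is their composition. The parameter $k=4\ell+11$ is linear in $\ell=\kappa+1$. Hence $p$-Treespan is XNLP-hard and $W[t]$-hard for every $t\ge1$, which is Theorem B(1).

**Step 3: the lower bound under ETH.** The Exponential Time Hypothesis (ETH) says that 3-SAT with $n$ variables cannot be solved in time $2^{o(n)}$. Under ETH, Clique has no $f(\ell)\,n^{o(\ell)}$-time algorithm (Chen, Huang, Kanj, Xia, JCSS 2006). The standard reduction takes $\ell$ copies of the vertex set as classes and joins $(v,i)$ to $(w,i')$ if $i\ne i'$ and $vw$ is an edge; it preserves $\ell$ and multiplies the number of vertices by $\ell$, so the bound holds for Multicolored Clique too. The reduction of Theorem A has $k=4\ell+11$, and its output has size $(\ell n)^{O(1)}$. So an algorithm for Treespan with running time $f(k)\,N^{o(k)}$ would solve Multicolored Clique in time $f(4\ell+11)\,(\ell n)^{o(\ell)}$, which is of the form $f'(\ell)\,n^{o(\ell)}$. This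 proves Theorem B(2).

## 10. An algorithm with exponent $k+O(1)$: Theorem B(3)

The tool is restriction to a connected set of vertices.

**Lemma 8.** Let $T$ be a rooted tree on a set $U$ of vertices that is admissible for $G[U]$, and let $K\subseteq U$ be nonempty with $G[K]$ connected. The ancestor order of $T$ restricted to $K$ is that of a rooted tree on $K$, admissible for $G[K]$. The root path of a vertex of $K$ in the new tree is its root path in $T$ intersected with $K$, and no span of a vertex of $K$, taken with respect to $G[K]$, is larger than its span in $T$.

*Proof.* The ancestors in $K$ of a vertex form a chain, so the restricted order is that of a rooted forest in which each vertex has a topmost ancestor-or-self. Adjacent vertices of $K$ are comparable, so they have the same topmost one. As $G[K]$ is connected, there is only one, and the forest is a tree. Root paths are intersected with $K$ by construction; so are the paths from a vertex to its descendants, which gives the statement on spans. $\square$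

**Step 1: reduce to connected graphs.** If $G$ is disconnected, admissible trees for the components can be combined by attaching their roots below the root of one of them, and no span changes, as there are no edges between components. Conversely, Lemma 8 restricts an admissible tree for $G$ to each component. So treespan is the maximum over the components, and we may assume that $G$ is connected.

**Step 2: the recursion.** We describe the part of $T$ on $T_v=W$ by what is visible from outside: how many nodes of $W$ each outer neighbor keeps in its span. For nonempty $W\subseteq V$ with $G[W]$ connected and $|N(W)|\le k$, and $\beta:N(W)\to\{1,\dots,k-1\}$, define $\mathcal A(W,\beta)$ recursively. It is true if and only if for some $w\in W$ the components $W_1,\dots,W_m$ of $G[W]-w$ satisfy $|N(W_s)|\le k$, and there are $\beta_s:N(W_s)\to\{1,\dots,k-1\}$ with all $\mathcal A(W_s,\beta_s)$ true and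
$$\sum_s\beta_s(w)\le k-1,\qquad \sum_{s:\,x\in N(W_s)}\beta_s(x)\le\beta(x)-1\quad\text{for all }x\in N(W).\tag{10}$$
Since $G[W]$ is connected, $w\in N(W_s)$ for every $s$, and $N(W_s)\subseteq N(W)\cup\{w\}$.

**Lemma 9.** For connected $G$, $\mathrm{ts}(G)\le k$ if and only if $\mathcal A(V,\emptyset)$ is true.

**Step 3: a true recursion gives a tree.** By induction on $|W|$ we show that if $\mathcal A(W,\beta)$ is true, there is a rooted tree on $W$, admissible for $G[W]$, with spans of size at most $k$, such that for each $x\in N(W)$ the union of the paths from the root to the vertices of $N(x)\cap W$ has at most $\beta(x)$ nodes. Take $w$ and the $\beta_s$ from the definition, make $w$ the root, and attach the trees obtained for the $(W_s,\beta_s)$ below it. Edges of $G[W]$ are inside some $W_s$ or contain $w$, so the tree is admissible. Spans of vertices in $W_s$ are as before. The span of $w$ consists of $w$ and, for each $s$, the union of the paths from the root of the tree on $W_s$ to $N(w)\cap W_s$, so it has at most $1+\sum_s\beta_s(w)\le k$ nodes. For $x\in N(W)$ the union in question consists of $w$ and the corresponding unions in those $W_s$ with $x\in N(W_s)$, so it has at most $1+\sum_{s:\,x\in N(W_s)}\beta_s(x)\le\beta(x)$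 nodes. With $W=V$ and Lemma 1, $\mathrm{ts}(G)\le k$.

**Step 4: a tree with connected subtrees.** Conversely let $\mathrm{ts}(G)\le k$. Among all admissible $T$ with spans of size at most $k$, take one minimizing the sum of the depths of all nodes. We show that $G[T_v]$ is connected for all $v$. At the root this holds because $G$ is connected. Suppose $e$ is a child of $j$ and $G[T_e]$ is disconnected. Restrict the order of $T_e$ to each component $K$ of $G[T_e]$, by Lemma 8, and attach all these trees to $j$ in place of $T_e$. The new tree is admissible: edges inside $T_e$ lie in a component $K$, and vertices outside $T_e$ adjacent to $T_e$ are in $\mathrm{anc}[j]$ by Lemma 2(c) and remain ancestors. The new path from a vertex of $\mathrm{anc}[j]\cup K$ to a descendant in $K$ is the old one with the nodes of $T_e\setminus K$ left out. So no span grows. No depth grows, and depths strictly drop on the components not containing $e$, since these lose $e$ as an ancestor. This contradicts minimality.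

**Step 5: the tree makes the recursion true.** For a node $v$ and $x\in N(T_v)$ put $\beta_v(x)=|\mathrm{span}(x)\cap T_v|$. Such an $x$ is a proper ancestor of $v$ with a neighbor in $T_v$, so its span contains $v$ and also contains $x\notin T_v$; hence $\beta_v(x)\in\{1,\dots,k-1\}$. By Lemma 2(b) and (c), $|N(T_v)|\le k$ (for the root it is $0$). By Step 4, and since there are no edges between different subtrees below $v$, the sets $T_e$, $e$ a child of $v$, are exactly the components of $G[T_v]-v$. If $\mathrm{span}(x)\cap T_e\ne\emptyset$, then $x$ has a neighbor in $T_e$. So for $x\in N(T_v)$,
$$\mathrm{span}(x)\cap T_v=\{v\}\ \cup\bigcup_{e:\,x\in N(T_e)}\bigl(\mathrm{span}(x)\cap T_e\bigr),$$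
a disjoint union, and $\sum_e|\mathrm{span}(v)\cap T_e|=|\mathrm{span}(v)|-1\le k-1$. These are the conditions (10) with $w=v$ and the functions $\beta_e$. By induction from the leaves upward, $\mathcal A(T_v,\beta_v)$ is true for all $v$; at the root this is $\mathcal A(V,\emptyset)$, and Lemma 9 is proved. $\square$

**Step 6: running time.** Let $n=|V|$. The set $W$ is determined by $N(W)$ and one of its vertices, being the component of $G-N(W)$ that contains this vertex. So there are at most $(n+1)^k\cdot n\cdot k^k$ states $(W,\beta)$. For each state there are at most $n$ choices of $w$. Every component of $G[W]-w$ is adjacent to $w$ and has $\beta_s(w)\ge1$, so by (10) more than $k-1$ components mean failure for this $w$, and otherwise there are at most $k^{k(k-1)}$ choices of the functions $\beta_s$. Processing the states by increasing $|W|$ takes time $k^{O(k^2)}\,n^{k+O(1)}$. Together with Theorem B(2), this shows that the exponent $\Theta(k)$ of $n$ is optimal under ETH. $\blacksquare$
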